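# Complete sets in the orbits of $\mathcal D$-maximal sets

## 1. C.e. sets, automorphisms, and $\mathcal D$-maximality

Sets are subsets of $\omega$, and $\overline X$ is the complement of $X$. The computably enumerable (c.e.) sets are $W_0,W_1,\dots$, where $W_e$ is the domain of the $e$th Turing machine. Each comes with finite sets $W_{e,0}\subseteq W_{e,1}\subseteq\cdots$ with union $W_e$, computable uniformly in $e,s$. We write $X=^*Y$ if $X$ and $Y$ differ on a finite set, and $X\subseteq^*Y$ if $X\setminus Y$ is finite. A set $V$ contains *almost all* of $S$ if $S\setminus V$ is finite, and *almost none* of $S$ if $S\cap V$ is finite.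

Two textbook facts will be used constantly. First, $X$ is computable iff $X$ and $\overline X$ are both c.e. Second, the *reduction principle*: for c.e. $U,W$ there are disjoint c.e. sets $U_0\subseteq U$, $W_0\subseteq W$ with $U_0\cup W_0=U\cup W$ (put each number on the side that enumerates it first).

**Definition 1 (complete set).** A c.e. set $X$ is complete if every c.e. set is Turing reducible to $X$, that is, $X$ has degree $\mathbf 0'$.

For example, $K=\{e:e\in W_e\}$ is complete. A computable set is not, since $K$ is not computable. The set $K\oplus K=\{2k:k\in K\}\cup\{2k+1:k\in K\}$ is again complete.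

**Definition 2 (automorphism, orbit).** Let $\mathcal E$ be the lattice of c.e. sets under inclusion. A c.e. set $X$ is automorphic to a c.e. set $Y$ if some automorphism $\Phi$ of $\mathcal E$ has $\Phi(X)=Y$. The orbit of $X$ is the collection of c.e. sets automorphic to $X$.

Automorphisms are permutations in disguise. The atoms of $\mathcal E$ are the singletons, so $\Phi(\{x\})=\{f(x)\}$ for a permutation $f$ of $\omega$. Since $x\in W$ iff $\{x\}\subseteq W$ iff $\{f(x)\}\subseteq\Phi(W)$, we get $\Phi(W)=f(W)$. Conversely, if $p$ is a permutation such that $p(W)$ and $p^{-1}(W)$ are c.e. for every c.e. $W$, then $W\mapsto p(W)$ is an automorphism. An automorphism preserves finiteness. It also preserves computability, because "computable" means "has a complement in $\mathcal E$".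

For example, let $X$ be the set of even numbers. If $Y$ is computable, infinite and coinfinite, match the $k$th element of $X$ with the $k$th element of $Y$, and likewise for the complements. This is a computable permutation, so it induces an automorphism taking $X$ to $Y$. Hence the orbit of $X$ consists exactly of the computable, infinite, coinfinite sets, and it contains no complete set.

**Definition 3 (maximal, hemimaximal).** A c.e. set $M$ is maximal if $\overline M$ is infinite and every c.e. set contains almost all or almost none of $\overline M$. A c.e. set $H$ is hemimaximal if there is a c.e. set $H'$ disjoint from $H$ such that $H\sqcup H'$ is maximal and $H,H'$ are both noncomputable.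

The even numbers are not maximal: $\{4k+1:k\in\omega\}$ contains half of the complement. In the same way no computable set is maximal, since an infinite computable complement can be split into two infinite computable halves. Proposition 6 below will produce examples of both notions.

A maximal set also shows that the permutation behind an automorphism need not be computable. Let $p$ be the identity on a maximal set $M$ and any permutation of $\overline M$ on the rest. If a c.e. set $W$ contains almost none of $\overline M$, so does $p(W)$; if almost all, so does $p(W)$. In both cases $p(W)=^*W$, and the same holds for $p^{-1}$. So $p$ induces an automorphism, and there are uncountably many such $p$.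

**Definition 4 (the lattice $\mathcal D_A$).** For a c.e. set $A$ let $\mathcal D_A=\{D\text{ c.e.}:D\cap A=\emptyset\}$, a lattice under inclusion and an ideal of $\mathcal E$. A lattice isomorphism $\Psi:\mathcal D_A\to\mathcal D_B$ preserves computability in both directions if, for all $D\in\mathcal D_A$, $D$ is computable iff $\Psi(D)$ is.

The atoms of $\mathcal D_A$ are the $\{x\}$ with $x\notin A$. So, exactly as above, a lattice isomorphism $\mathcal D_A\to\mathcal D_B$ is induced by a bijection $\overline A\to\overline B$.

If $A$ is the set of even numbers, $\mathcal D_A$ consists of the c.e. sets of odd numbers. If $M$ is maximal, $\mathcal D_M$ consists of the finite subsets of $\overline M$: an infinite c.e. $D\subseteq\overline M$ would contain almost all of $\overline M$, so $\overline M=^*D$ would be c.e. and $M$ computable, which we excluded. All sets in $\mathcal D_M$ are then computable. Hence for maximal $M,N$ every bijection $\overline M\to\overline N$ induces an isomorphism $\mathcal D_M\to\mathcal D_N$ preserving computability in both directions.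

**Definition 5 ($\mathcal D$-maximal).** A c.e. set $A$ is $\mathcal D$-maximal if for every c.e. set $B$ there is $D\in\mathcal D_A$ such that either $B\subseteq A\cup D$ or $B\cup A\cup D=^*\omega$.

In words: modulo the c.e. sets disjoint from $A$, every c.e. set contains nothing or everything outside $A$. Here are four examples.

* A computable $A$ is $\mathcal D$-maximal for a trivial reason: take $D=\overline A$. Its orbit consists of computable sets.
* A maximal $M$ is $\mathcal D$-maximal. If $B$ contains almost none of $\overline M$, take the finite set $D=B\setminus M$. Otherwise take $D=\emptyset$.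
* A hemimaximal $H$, with partner $H'$, is $\mathcal D$-maximal. If $B$ contains almost none of $\overline{H\sqcup H'}$, take $D=H'\cup(B\setminus(H\sqcup H'))$, which is c.e. and disjoint from $H$. If $B$ contains almost all of it, take $D=H'$.
* $A=K\oplus K$ is not $\mathcal D$-maximal. Let $B$ be the set of even numbers and let $D\in\mathcal D_A$. If $B\subseteq A\cup D$, then $\overline K=\{k:2k\in D\}$ is c.e. If $B\cup A\cup D=^*\omega$, then $\overline K=^*\{k:2k+1\in D\}$ is c.e. Both are impossible.

We can now ask the question, which is posed in "The $\mathcal D$-maximal sets" (http://www.nd.edu/~cholak/papers/oberwolfach12.pdf). *Does the orbit of every noncomputable $\mathcal D$-maximal set contain a complete set?* The answer is yes.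

**Theorem 1.** If $A$ is a noncomputable $\mathcal D$-maximal set, some complete c.e. set $\hat A$ is automorphic to $A$.

It is a consequence of the following two theorems.

**Theorem 2 (classification).** Noncomputable $\mathcal D$-maximal sets $A,B$ are automorphic iff there is a lattice isomorphism $\mathcal D_A\to\mathcal D_B$ that preserves computability in both directions.

**Theorem 3 (realization).** For every noncomputable c.e. set $A$ ($\mathcal D$-maximal or not) there are a complete $\mathcal D$-maximal set $\hat A$ and a lattice isomorphism $\mathcal D_A\cong\mathcal D_{\hat A}$ preserving computability in both directions.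

Given these, if $A$ is noncomputable and $\mathcal D$-maximal, Theorem 3 gives a complete $\mathcal D$-maximal $\hat A$, noncomputable because it is complete, and Theorem 2 makes it automorphic to $A$. The only external result that the proof uses is this one.

**Theorem 4 (Downey–Stob, *Automorphisms of the lattice of recursively enumerable sets: orbits*, Adv. Math. 92 (1992)).** The hemimaximal sets form an orbit.

## 2. Hemimaximal sets, maximal sets, and the set $A\oplus K$

**Hemimaximal sets.** By Theorem 4 it is enough to have one complete hemimaximal set. In the proof of Proposition 7 we shall meet one: a complete set $\hat A_C$ and a noncomputable c.e. set $H_C$ disjoint from it, with $\hat A_C\sqcup H_C$ maximal.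

**Maximal sets.** Let $M,N$ be maximal, and suppose that somebody gives us a bijection $h:M\to N$ such that subsets $W\subseteq M$ satisfy: $W$ is c.e. iff $h(W)$ is, and $W$ is computable iff $h(W)$ is. Take any bijection $p_0:\overline M\to\overline N$ and let $p=h\cup p_0$. I claim that $p$ induces an automorphism taking $M$ to $N$. By symmetry it is enough to show that $p(W)$ is c.e. for each c.e. $W$.

If $W$ contains almost none of $\overline M$, then $p(W)=^*h(W\cap M)$ is c.e. If $W$ contains almost all of $\overline M$, then $p(W)=h(W\cap M)\cup p_0(W\cap\overline M)$, and the second part cannot be enumerated directly, since $p_0$ is arbitrary. Changing $W$ finitely, assume $W\cup M=\omega$. By reduction, $\omega=W_0\sqcup U_0$ with $W_0\subseteq W$ and $U_0\subseteq M$ both c.e., hence both computable. Then $h(U_0)$ is computable, and so is $p(W_0)=\overline{h(U_0)}$. Therefore $p(W)=p(W_0)\cup h(W\cap U_0)$ is c.e. The noneffective part of $p$ is hidden inside the complement of a computable set, and this is where it matters that $h$ preserves computability.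

So, for maximal sets, the outside imposes no condition at all. What remains is the map $h$ on the inside, and a complete maximal set to aim at.

**A first attempt at a complete copy.** Given a noncomputable c.e. $A$, we want a complete set whose complement looks like $\overline A$. The obvious candidate is
$$A\oplus K=\{2k:k\in K\}\cup\{2x+1:x\in A\},$$
which is complete and carries a copy $\{2x+1:x\notin A\}$ of $\overline A$. It is never $\mathcal D$-maximal. Let $B$ be the set of even numbers, and let $D$ be c.e. and disjoint from $A\oplus K$. If $B\subseteq(A\oplus K)\cup D$, then $\overline K=\{k:2k\in D\}$ is c.e. If $B\cup(A\oplus K)\cup D=^*\omega$, then $\overline A=^*\{x:2x+1\in D\}$ is c.e. Both are impossible. The attempt stops at one point: a c.e. set can tell the coding part of the complement from the copy of $\overline A$. The two kinds of elements have to be made indistinguishable to each c.e. set, except on c.e. sets coming from $\mathcal D_A$.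

## 3. Gluing an inside map to an outside map

The purpose of this section is to repeat the argument for maximal sets with a general $\mathcal D$-maximal set. The sets $D\in\mathcal D_A$ now take part, so $p_0$ must respect them.

**Proposition 5.** Let $A,B$ be noncomputable $\mathcal D$-maximal sets. Let $h:A\to B$ be a bijection such that for all $W\subseteq A$: $W$ is c.e. iff $h(W)$ is c.e., and $W$ is computable iff $h(W)$ is computable. Let $p_0:\overline A\to\overline B$ be a bijection such that

* (a) if $D\in\mathcal D_A$, then $p_0(D)$ is c.e.;
* (b) if $D\in\mathcal D_B$, then $p_0^{-1}(D)$ is c.e.;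
* (c) for $D\in\mathcal D_A$, $D$ is computable iff $p_0(D)$ is.

Then the permutation $p=h\cup p_0$ induces an automorphism of $\mathcal E$ taking $A$ to $B$.

*Proof.* Clearly $p(A)=B$. The hypotheses also hold for $(B,A,h^{-1},p_0^{-1})$. The only point to check is (c): if $D\in\mathcal D_B$, then $p_0^{-1}(D)\in\mathcal D_A$ by (b), and (c) applied to $p_0^{-1}(D)$ says what we want. So it is enough to show that $p(W)$ is c.e. for each c.e. $W$. By $\mathcal D$-maximality of $A$ there is $D\in\mathcal D_A$ as in one of the following cases.

*Case 1: $W\subseteq A\cup D$.* Then $p(W)=h(W\cap A)\cup p_0(W\cap D)$ is c.e. by the hypothesis on $h$ and by (a), since $W\cap D\in\mathcal D_A$.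

*Case 2: $W\cup A\cup D=^*\omega$.* None of the finitely many missing numbers is in $A$, so we may add them to $D$ and assume $W\cup A\cup D=\omega$. By reduction there are disjoint c.e. sets $W_0\subseteq W$ and $U_0\subseteq A\cup D$ with $W_0\sqcup U_0=\omega$. Since $A\cap D=\emptyset$,
$$\omega=W_0\sqcup(U_0\cap A)\sqcup(U_0\cap D)$$
is a partition into three c.e. sets, so all three are computable. Hence $h(U_0\cap A)$ is computable, $p_0(U_0\cap D)$ is computable by (c), and $p(W_0)$, the complement of their union, is computable. Therefore
$$p(W)=p(W_0)\cup h(W\cap U_0\cap A)\cup p_0(W\cap U_0\cap D)$$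
is c.e. $\square$

Two tasks remain. We need the map $h$ for any two noncomputable c.e. sets. We also need a complete copy of the outside of $A$. One construction does both.

## 4. The properties of one construction, and what follows from them

**Definition 6 (data).** Data consist of a c.e. set $A$ (possibly $\emptyset$) with computable nondecreasing approximations $A_s\subseteq\{0,\dots,s-1\}$, and of uniformly computable finite sets $\Delta_{i,s}$ with
$$\Delta_{0,s}=\emptyset,\qquad \Delta_{i,s}\subseteq\Delta_{i+1,s},\qquad \Delta_{i,s}\cap A_s=\emptyset.$$
For each $i$ there must be a number $s_i$, nondecreasing in $i$, such that $\Delta_{i,s}\subseteq\Delta_{i,s+1}$ for all $s\ge s_i$. The function $i\mapsto s_i$ need not be computable. Put $\Delta_i=\bigcup_{s\ge s_i}\Delta_{i,s}$.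

So before stage $s_i$ the guess at $\Delta_i$ may be withdrawn, and after it the guess only grows. Each $\Delta_i$ is c.e. If $x\in\Delta_i$, then $x\in\Delta_{i,u}$ for all large $u$. Hence $\Delta_i\cap A=\emptyset$ and $\Delta_i\subseteq\Delta_{i+1}$. If $x\notin\Delta_i$, then $x\notin\Delta_{i,s}$ for all $s\ge s_i$. Here are three examples.

* *Trivial data:* $A=\emptyset$ and all $\Delta_{i,s}=\emptyset$.
* *One-set data:* $A=\emptyset$, $C$ c.e., $\Delta_{0,s}=\emptyset$ and $\Delta_{i,s}=C_s$ for $i\ge1$. Take $s_i=0$; then $\Delta_i=C$ for $i\ge1$.
* *Data listing $\mathcal D_A$:* for c.e. $A$ let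
$$\Delta_{i,s}=\bigcup\{W_{j,s}:j<i,\ W_{j,s}\cap A_s=\emptyset\}.\tag{1}$$
The set $\{j<i:W_{j,s}\cap A_s=\emptyset\}$ decreases with $s$ and is eventually equal to $\{j<i:W_j\cap A=\emptyset\}$. Let $s_i$ be the least stage from which on equality holds. Equality for $i+1$ implies equality for $i$, so $s_i$ is nondecreasing in $i$. Here $\Delta_i=\bigcup\{W_j:j<i,\ W_j\cap A=\emptyset\}\in\mathcal D_A$, and every $D\in\mathcal D_A$ satisfies $D\subseteq\Delta_i$ for all large $i$.

**Proposition 6.** Given data, there are a c.e. set $\hat A$, an injection $\Theta:\overline A\to\omega$ and an infinite set $E$ such that: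

1. $\hat A$ is complete, and $\overline{\hat A}=\Theta(\overline A)\sqcup E$.
2. For every c.e. $V$ there is $m_0$ such that for every $m\ge m_0$, $V$ contains almost all, or almost none, of the elements of $\overline{\hat A}\setminus\Theta(\Delta_m)$.
3. For each $i$, $\Theta\restriction\Delta_i$ is partial computable (its graph is c.e.). Hence for $D\subseteq\Delta_i$: $D$ is c.e. iff $\Theta(D)$ is c.e.
4. For c.e. $D\subseteq\Delta_i$: $D$ is computable iff $\Theta(D)$ is computable.

With the trivial data, items 1 and 2 say that $\hat A$ is a complete maximal set. Before the proof we show that Proposition 6 yields all three theorems.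

**Proposition 7 (the inside).** For any noncomputable c.e. sets $A,B$ there is a bijection $h:A\to B$ such that for all $W\subseteq A$: $W$ is c.e. iff $h(W)$ is c.e., and $W$ is computable iff $h(W)$ is computable.

*Proof.* The plan is to copy the inside of any noncomputable c.e. set onto the inside of a hemimaximal set, and then to use Theorem 4.

Let $C$ be a noncomputable c.e. set. Apply Proposition 6 to the one-set data of $C$; call the result $\hat A_C$, $\Theta_C:\omega\to\omega$, $E_C$, and put $H_C=\Theta_C(C)$. By items 1 and 3, $\hat A_C$ and $H_C$ are disjoint c.e. sets, and the complement of $\hat A_C\sqcup H_C$ contains the infinite set $E_C$. This complement is $\overline{\hat A_C}\setminus\Theta_C(\Delta_m)$ for every $m\ge1$, so by item 2 every c.e. set contains almost all or almost none of it. So $\hat A_C\sqcup H_C$ is maximal. The set $\hat A_C$ is complete, hence noncomputable, and $H_C$ is noncomputable by item 4 with $D=C$. So $H_C$ is hemimaximal (and so is the complete set $\hat A_C$, as promised in Section 2).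

The bijection $\Theta_C\restriction C:C\to H_C$ preserves "c.e." and "computable" for subsets in both directions, by items 3 and 4. (If $W\subseteq C$ and $\Theta_C(W)$ is computable, then $W$ is c.e. by item 3, so item 4 applies to $W$.)

By Theorem 4 some automorphism of $\mathcal E$ takes $H_A$ to $H_B$. It is induced by a permutation $f$ with $f(H_A)=H_B$ that preserves c.e. and computable sets both ways. Let $h=(\Theta_B\restriction B)^{-1}\circ f\circ(\Theta_A\restriction A)$. $\square$

**Proof of Theorem 2.** An automorphism with $\Phi(A)=B$ restricts to an isomorphism $\mathcal D_A\to\mathcal D_B$ preserving computability in both directions. Conversely, let $\Psi:\mathcal D_A\to\mathcal D_B$ be such an isomorphism. It is induced by a bijection $p_0:\overline A\to\overline B$, so $p_0(D)=\Psi(D)$ for $D\in\mathcal D_A$ and $p_0^{-1}(D)=\Psi^{-1}(D)$ for $D\in\mathcal D_B$. This gives (a), (b), (c) of Proposition 5, and Proposition 7 gives $h$. So $A$ and $B$ are automorphic. $\square$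

**Proof of Theorem 3.** Let $A$ be a noncomputable c.e. set. Use the data (1), and let $\hat A,\Theta,E$ be as in Proposition 6. By items 1 and 3, $\hat A$ is complete and $\Theta(\Delta_m)\in\mathcal D_{\hat A}$ for all $m$.

**Step 1: $\hat A$ is $\mathcal D$-maximal.** Given a c.e. $V$, take $m=m_0$ from item 2. If $V$ contains almost all of $\overline{\hat A}\setminus\Theta(\Delta_m)$, then $V\cup\hat A\cup\Theta(\Delta_m)=^*\omega$. Otherwise $V\subseteq\hat A\cup\Theta(\Delta_m)\cup F'$ with $F'\subseteq\overline{\hat A}$ finite, and $\Theta(\Delta_m)\cup F'\in\mathcal D_{\hat A}$.

**Step 2: every $\hat D\in\mathcal D_{\hat A}$ satisfies $\hat D\subseteq^*\Theta(\Delta_m)$ for some $m$.** This says that $\mathcal D_{\hat A}$ has, up to finite sets, nothing beyond the copy of $\mathcal D_A$. Apply item 2 to $\hat D$, with $m=m_0$. In the "almost all" case, $\overline{\hat A}=^*\hat D\cup\Theta(\Delta_m)$ would be c.e., and $\hat A$ would be computable. So $\hat D$ contains almost none of $\overline{\hat A}\setminus\Theta(\Delta_m)$, that is, $\hat D\subseteq^*\Theta(\Delta_m)$.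

**Step 3: absorbing $E$.** The map $\Theta$ misses the infinite set $E$, so it is not yet a bijection onto $\overline{\hat A}$. We repair this on a set that every $D\in\mathcal D_A$ meets only finitely often. For each $k$ the set $\overline A\setminus\Delta_k$ is infinite; otherwise $\overline A=^*\Delta_k$ would be c.e. and $A$ computable. Choose distinct $y_k\in\overline A\setminus\Delta_k$ and let $Y=\{y_k:k\in\omega\}$. If $D\in\mathcal D_A$, then $D\subseteq\Delta_k$ for all large $k$, so $y_k\notin D$ for all large $k$. Thus $Y\cap D$ is finite. Let $g:Y\to\Theta(Y)\sqcup E$ be any bijection (both sets are countably infinite), and let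
$$p_0=\Theta\restriction(\overline A\setminus Y)\ \cup\ g,$$
a bijection $\overline A\to\Theta(\overline A)\sqcup E=\overline{\hat A}$.

**Step 4: $p_0$ has properties (a), (b), (c) for $A$ and $\hat A$.** (a) Let $D\in\mathcal D_A$. Since $D\cap Y$ is finite, $p_0(D)=^*\Theta(D)$. This is c.e. by item 3, as $D\subseteq\Delta_i$ for some $i$. (b) Let $\hat D\in\mathcal D_{\hat A}$ and choose $m$ with $\hat D\subseteq^*\Theta(\Delta_m)$. Only finitely many elements of $\hat D$ lie outside $\Theta(\Delta_m)$. On $\Theta(\Delta_m)$ the maps $p_0^{-1}$ and $\Theta^{-1}$ differ only on $\Theta(\Delta_m\cap Y)$, which is finite because $\Delta_m\in\mathcal D_A$. So $p_0^{-1}(\hat D)=^*\Theta^{-1}(\hat D\cap\Theta(\Delta_m))$, which is c.e. by item 3. (c) For $D\in\mathcal D_A$, $p_0(D)=^*\Theta(D)$ is computable iff $D$ is, by item 4.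

So $D\mapsto p_0(D)$ is a lattice isomorphism $\mathcal D_A\to\mathcal D_{\hat A}$ preserving computability in both directions. $\square$

Everything now rests on Proposition 6, whose proof takes up the rest of the notes.

## 5. Positions, states, donors and memories

We place numbers at *positions*. Position $2k$ codes the question "$k\in K$?", and position $2x+1$ belongs to $x$. A number is *killed* by putting it into $\hat A$. In the end each position that survives holds one number forever, and $\overline{\hat A}$ is the set of these final values: $\Theta(x)$ is the final value at $2x+1$, and $E$ is the set of final values at even positions. If numbers never moved, we would be back at $A\oplus K$. To make the values look alike, we let a position replace its value by that of a later position lying in "more" of the sets $W_0,W_1,\dots$. The later position is called the *donor*. Four observations fix the rules.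

*Positions of $\Delta_i$ must come to rest.* Suppose all values were made alike, so that item 2 held with $\emptyset$ in place of $\Delta_m$. If some $\Delta_i$ is infinite, then $\Theta(\Delta_i)$, c.e. by item 3, would be an infinite c.e. subset of $\overline{\hat A}$, hence would be almost all of $\overline{\hat A}$, and $\hat A$ would be computable. So a position $2x+1$ with $x\in\Delta_i$ will care only about the first $i$ sets or fewer, and only positions $z<i$ may use it as a donor.

*Odd positions must donate too.* Suppose only even positions were donors. Then no number ever moves from an odd to an even position. The c.e. set $W$ of all numbers that are ever at an odd position would contain $\Theta(\overline A)$ and be disjoint from $E$. Item 2 would fail for $W$ whenever all $\overline A\setminus\Delta_m$ are infinite.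

*An odd donor cannot be refilled with just any number.* Suppose $\Theta(D)$ is computable, with $D\subseteq\Delta_i$ and $W_e=\overline{\Theta(D)}$. To show that $D$ is computable we must enumerate $\overline D$. For $x$ outside $A$ and the $\Delta$'s, our evidence for $x\notin D$ is that the current value at $2x+1$ is in $W_e$. If this value is donated and replaced by a new number, nothing is known about the new number. And if $x$ then enters $\Delta_i$ with $i\le e$, the position no longer cares about $W_e$. We may have enumerated an element of $D$, and the proof of item 4 stops here. So an odd donor $q$ should be refilled, from an even position $v>q$, with a value that is about as good.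

*But one must not ask for too much.* If we asked $v$ to match the current value of $q$, it might happen that no even position does. Then $q$ cannot donate, and infinitely many odd positions might keep values better than those at all even positions; nothing in the rules would contradict this, and the proof of item 2 would stop. The remedy is a *memory*: position $q$ insists only on a state that it has had while some even position beyond $q$ was at least as good.

Now for the precise definitions, starting with the order in which states are compared.

**Definition 7 (strings and states).** Order binary strings by: $\mu\prec\rho$ iff $\rho$ properly extends $\mu$, or at the first difference $\mu$ has $0$ and $\rho$ has $1$. On the set $2^n$ of strings of length $n$ this is the lexicographic order, written $<$. Let $\mu|k$ be the first $\min(k,|\mu|)$ bits of $\mu$. The $n$-state $st_n(y,s)\in2^n$ has bit $e$ equal to $1$ iff $y\in W_{e,s}$ $(e<n)$. Write $y\sqsupseteq_s\mu$ iff $st_{|\mu|}(y,s)\ge\mu$. The empty string is $\lambda$.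

For example, $\lambda\prec0\prec00\prec01\prec1\prec10\prec11$. If $y\in W_{0,s}\setminus W_{1,s}$, then $st_2(y,s)=10$, so $y\sqsupseteq_s01$ and $y\sqsupseteq_s1$, but not $y\sqsupseteq_s11$. For $r\le n$ the string $st_r(y,s)$ is an initial segment of $st_n(y,s)$. The relation $\prec$ is a linear order. We shall use three facts.

* (S1) *If $y\sqsupseteq_s\rho$ and $\mu\preceq\rho$, then $y\sqsupseteq_s\mu$.* If $\rho$ extends $\mu$, then truncating $st_{|\rho|}(y,s)\ge\rho$ to length $|\mu|$ gives $st_{|\mu|}(y,s)\ge\mu$. Otherwise let $k$ be the first difference. Then $st_{k+1}(y,s)\ge\rho|(k+1)>\mu|(k+1)$, so $st_{|\mu|}(y,s)>\mu$.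
* (S2) *If $\mu\preceq\rho$, then $\mu|k\preceq\rho|k$.* If $\rho$ extends $\mu$, then $\rho|k$ extends $\mu|k$. If the first difference is at $j<k$, it is still the first difference of $\mu|k$ and $\rho|k$. If it is at $j\ge k$, then $\mu|k=\rho|k$.
* (S3) *$st_n(y,s)$ is nondecreasing in $s$*, since bits change only from $0$ to $1$. *If $st_r(y,s)>st_r(y',s)$ and $r\le n$, then $st_n(y,s)>st_n(y',s)$. If $\alpha\ge\beta$ in $2^r$ and $n\le r$, then $\alpha|n\ge\beta|n$.* These are immediate for the lexicographic order.

**Definition 8 (configuration at stage $s$).** The active positions are
$$Act_s=\{q<2s:q\text{ even, or }q=2x+1\text{ with }x\notin A_s\}.$$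
We have an injection $\theta_s:Act_s\to\omega$ (the value at each position), a memory string $\mu_s(q)$ for each odd $q\in Act_s$, and a finite set $\hat A_s$. A number is used once it has been placed at a position. Fresh means the least number never used so far. Put $r_s(z)=z$ for even $z$, and
$$r_s(z)=\min(\{z\}\cup\{i:x\in\Delta_{i,s}\})\quad\text{for }z=2x+1.$$

The number $r_s(z)$ says how many of the sets $W_0,W_1,\dots$ position $z$ cares about. For example, position $5$ belongs to $x=2$. If $2\in\Delta_{3,s}\setminus\Delta_{2,s}$, then $r_s(5)=3$; if $2\notin\Delta_{4,s}$, then $r_s(5)=5$.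

**Definition 9 (availability).** $Av_k(q,s)$ holds iff $q\in Act_s$ and either $q$ is even, or $q=2x+1$, $x\notin\Delta_{k,s}$ and there is an even $v>q$ in $Act_s$ with $\theta_s(v)\sqsupseteq_s\mu_s(q)|k$.

For example, an active odd $q=2x+1$ with memory $\lambda$ and $x\notin\Delta_{k,s}$ satisfies $Av_k(q,s)$ as soon as there is an active even position beyond it. Availability is monotone:
$$Av_{k+1}(q,s)\Rightarrow Av_k(q,s).\tag{2}$$
For odd $q$, this holds because $\Delta_{k,s}\subseteq\Delta_{k+1,s}$, and because $\mu|k\preceq\mu|(k+1)$, so that (S1) applies.

**Definition 10 (attention).** A position $z\in Act_s$ requires attention at $s$ if, with $r=r_s(z)$, there is $q>z$ with $Av_z(q,s)$ and $st_r(\theta_s(q),s)>st_r(\theta_s(z),s)$.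

**The construction.** Fix computable approximations $K_s$ (finite, nondecreasing) of $K$. At stage $0$ nothing is done. Stage $s+1$ has five steps.

**Step 1 (improve one value).** If some $z$ requires attention at $s$, the least such $z$ *acts*. Take the least suitable $q$, the *donor*, and kill $\theta_s(z)$; position $z$ receives $\theta_s(q)$. If $q$ is even, $q$ receives a fresh number. If $q$ is odd, take the least $v$ as in $Av_z(q,s)$; then $q$ receives $\theta_s(v)$, and $v$ receives a fresh number.

**Step 2 (code $K$).** For each $k\in K_{s+1}\setminus K_s$ with $2k\in Act_s$: kill the current value at $2k$ and give $2k$ a fresh number.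

**Step 3 (follow $A$).** For each $x\in A_{s+1}\setminus A_s$ with $x<s$: kill the current value at $2x+1$; this position becomes inactive.

**Step 4 (new positions).** Create position $2s$, and $2s+1$ if $s\notin A_{s+1}$, with fresh values. The memory of a new odd position is, before Step 5, the empty string $\lambda$.

**Step 5 (update memories).** For each odd $q\in Act_{s+1}$, let $\mu_{s+1}(q)$ be the $\preceq$-largest string among its previous value and all $\rho=st_n(\theta_{s+1}(q),s+1)$, $n\le q$, for which some even $v>q$ in $Act_{s+1}$ has $\theta_{s+1}(v)\sqsupseteq_{s+1}\rho$.

Let $\hat A=\bigcup_s\hat A_s$, a c.e. set, and let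
$$Act_\infty=\{q:q\text{ even, or }q=2x+1\text{ with }x\notin A\}.$$

**Three stages by hand.** Take the trivial data, let $K_3=\emptyset$, $W_{0,2}=\{2\}$ and $W_{0,3}=\{2,5\}$. Stages 1 and 2 create positions $0,1$ and $2,3$; no position acts at stage 2, because position $0$ has $r=0$ and position $1$ has no active position beyond it. After stage 2, position $q$ has value $q$ for $q\le3$. At stage $3$ look at $z=1$, with $r_2(1)=1$. Its value $1$ has $1$-state $0$. Position $2$ is even, hence available, and its value $2$ has $1$-state $1$. Position $0$ has $r_2(0)=0$ and can never require attention. So $1$ acts with donor $2$: the number $1$ is killed, position $1$ receives $2$, position $2$ receives the fresh number $4$. Step 4 gives positions $4,5$ the values $5,6$. In Step 5, position $1$ has $1$-state $1$, and the even position $4$ holds $5\in W_{0,3}$, so $\mu_3(1)=1$, the string of length one. From now on, if position $1$ is the donor for a position $z'\geq 1$ it must be refilled by a value in $W_0$. (There is no such $z'<1$ here, but positions further out work in the same way.)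

**Basic facts.** Memories are $\preceq$-nondecreasing in $s$. Every number gets used, since Step 4 uses the least unused number at every stage. A used number is at exactly one position or has been killed, and killed numbers never return. In Step 1 numbers move only from $q$ to $z<q$ and from $v$ to $q<v$, and no other step moves a number. Hence:

(M) *A number once placed moves only to smaller positions, so it changes position only finitely often.*

In Step 1 the acting $z$ is the least position altered. Finally:

(V) *The value at an odd position $q=2x+1\in Act_u$ with $x\notin A$ can change at stage $u+1$ only because $q$ acts or because $q$ is the donor.* Indeed, the refilling positions $v$ are even, Step 2 concerns even positions, and Step 3 does not touch $q$.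

## 6. Final values, and the reduction of $K$ to $\hat A$

The next lemma makes sure that the construction converges, so that $\Theta$ and $E$ exist.

**Lemma 8.** Each position acts finitely often. For $z\in Act_\infty$, $\theta(z)=\lim_s\theta_s(z)$ exists; $\theta$ is injective and $\overline{\hat A}=\{\theta(z):z\in Act_\infty\}$.

*Proof.* We use induction on $z$. A position that never becomes active, or that becomes inactive, acts only finitely often, so let $z\in Act_\infty$. The value at $z$ changes only through actions of positions $z'<z$, which are finitely many by induction, through at most one Step 2 kill, or through actions of $z$ itself. For $s\ge s_z$ the sets $\Delta_{i,s}$ with $i\le z$ are nondecreasing in $s$, because $s_i\le s_z$. So $r_s(z)$ is nonincreasing from then on, hence eventually a constant $r$. After that, and after the last of the changes not due to $z$, each action of $z$ strictly increases $st_r$ of the value at $z$, which otherwise does not decrease. There are only $2^r$ states, so $z$ acts finitely often and $\theta(z)$ exists.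

Injectivity holds because each $\theta_s$ is injective. If $y\notin\hat A$, then $y$ is used, is never killed, and by (M) eventually sits at a fixed position. This position is in $Act_\infty$, since otherwise Step 3 would kill $y$. Conversely, a final value is never killed, since a killed number never returns. $\square$

Put $\Theta(x)=\theta(2x+1)$ for $x\notin A$ and $E=\{\theta(2k):k\in\omega\}$. By Lemma 8, $\Theta$ is injective, $E$ is infinite and $\overline{\hat A}=\Theta(\overline A)\sqcup E$. Put also $r_\infty(z)=\lim_sr_s(z)$. It equals $z$ for even $z$, and $\min(\{z\}\cup\{i:x\in\Delta_i\})$ for $z=2x+1\in Act_\infty$. Write $st_n(\theta(z))$ for $\lim_sst_n(\theta(z),s)$.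

**Lemma 9.** $K\le_T\hat A$. (With Lemma 8 this is item 1 of Proposition 6.)

*Proof.* Given $k$, use $\hat A$ to find $s>k$ such that $\theta_s(q)\notin\hat A$ for all $q\in Act_s$ with $q\le2k$. Such an $s$ exists: by Lemma 8, at late stages these positions are in $Act_\infty$ and hold their final values.

I claim that after stage $s$ no value at such a position changes, and none of these positions becomes inactive. Positions created after stage $s$ are $\ge2s>2k$, so they are not among those considered. Look at the first change. If it occurs in Step 1, the acting $z$ is the least position altered, so $z\le2k$, and $\theta_s(z)$ is killed. If it occurs in Step 2 or 3, the value $\theta_s(q)$ concerned is killed. All cases contradict the choice of $s$.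

Since $2k\in Act_s$, the number $k$ cannot enter $K$ after stage $s$, for Step 2 would then kill the value at $2k$. So $k\in K$ iff $k\in K_s$. $\square$

## 7. The true state, and item 2

Now we identify the state that almost all final values share. It is the best state that is offered by available donors again and again, arbitrarily far out.

**Definition 11 (persistent strings, $\sigma_n$, $\kappa_n$, $G_n$).** For $\tau\in2^n$ let $N_k(\tau)$ be the set of $y$ such that for some $s$ and some $q>k$: $\theta_s(q)=y$, $Av_k(q,s)$ and $st_n(y,s)=\tau$. Call $\tau$ persistent if $N_k(\tau)$ is infinite for all $k$. Let $\sigma_n$ be the largest persistent string in $2^n$. Fix $\kappa_n\ge n$ such that $N_{\kappa_n}(\tau)$ is finite for all $\tau\in2^n$ with $\tau>\sigma_n$, and let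
$$G_n=\bigcup\{N_{\kappa_n}(\tau):\tau\in2^n,\ \tau>\sigma_n\}.$$

By (2), $N_{k+1}(\tau)\subseteq N_k(\tau)$, so $\kappa_n$ exists once $\sigma_n$ does. The set $G_n$ is a finite set of numbers, all of which get used. Two examples: if $W_0$ is finite, then $N_k(1)\subseteq W_0$, so $1$ is not persistent and $\sigma_1=0$. If $W_0=\omega$, then $N_k(1)$ contains the final values at all even positions beyond $k$, so $\sigma_1=1$.

**Claim: $\sigma_n$ exists and $\sigma_{n+1}$ extends $\sigma_n$.** The empty string is persistent, because of the values at even positions, which are always available. Since $N_k(\tau)=N_k(\tau0)\cup N_k(\tau1)$ and these sets decrease in $k$, a persistent $\tau$ has a persistent one-bit extension: if $N_k(\tau0)$ and $N_{k'}(\tau1)$ were finite, so would be $N_{\max(k,k')}(\tau)$. The same equation shows that initial segments of persistent strings are persistent. So each $2^n$ contains a persistent string, and $\sigma_n$ exists. Now $\sigma_{n+1}|n$ is persistent, hence $\le\sigma_n$. And some one-bit extension of $\sigma_n$ is persistent, hence $\le\sigma_{n+1}$, so $\sigma_n\le\sigma_{n+1}|n$ by (S3). $\square$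

**Lemma 10 (lower bound).** For every $z\in Act_\infty$ and $r=r_\infty(z)$: $st_r(\theta(z))\ge\sigma_r$. Hence $st_n(\theta(z))\ge\sigma_n$ for all $n\le r$.

*Proof.* A position below the true state would be offered something better, and would act. Let $t$ be such that after stage $t$ no $z'\le z$ acts, and $z\in Act_s$ and $\theta_s(z)$, $r_s(z)$, $st_r(\theta_s(z),s)$ are constant for $s\ge t$. Suppose this last state is $<\sigma_r$. The set $N_z(\sigma_r)$ is infinite, and only finitely many numbers are used by stage $t$. So there are $s>t$ and $q>z$ with $Av_z(q,s)$ and $st_r(\theta_s(q),s)=\sigma_r$. Then $z$ requires attention at $s$, and some $z'\le z$ acts at stage $s+1$, a contradiction. The second claim follows from (S3), since $\sigma_r|n=\sigma_n$. $\square$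

**Lemma 11 (upper bound).** For each $n$, with $m=\kappa_n$, only finitely many $z\in Act_\infty$ that are even, or of the form $2x+1$ with $x\notin\Delta_m$, satisfy $st_n(\theta(z))>\sigma_n$.

*Proof.* The aim is to show that infinitely many such values would be available donors, putting infinitely many numbers into some $N_m(\tau)$ with $\tau>\sigma_n$. This is where the memories must not ask for too much.

Suppose the lemma fails. Then for some $\tau>\sigma_n$ in $2^n$ there are infinitely many such $z$ with final $n$-state $\tau$. An even $z>m$ of this kind has $\theta(z)\in N_m(\tau)$, because even positions are available. Since $N_m(\tau)$ is finite and $\theta$ is injective, only finitely many of our $z$ are even. So there is an infinite set $X$ of odd $z=2x+1>m$ with $x\notin A\cup\Delta_m$ and final $n$-state $\tau$.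

By (S2), $\mu_s(z)|m$ is $\preceq$-nondecreasing in $s$. It ranges over a finite set, hence is eventually constant. Choose an infinite $X'\subseteq X$ whose members have a common final value $\nu$ of $\mu_s(z)|m$. I show that $\theta(z_1)\in N_m(\tau)$ for every $z_1\in X'$, which contradicts the finiteness of $N_m(\tau)$.

Let $z_1=2x_1+1\in X'$, and let $t_1\ge s_m$ be a stage after which $z_1$ is active and $\theta_s(z_1)$, its $n$-state $\tau$, and $\mu_s(z_1)|m=\nu$ are final. For $s\ge s_m$ we have $x_1\notin\Delta_{m,s}$.

*If $\nu=\lambda$*, then at a large stage $s$ any active even $v>z_1$ witnesses $Av_m(z_1,s)$.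

*If $\nu\ne\lambda$*, choose $z\in X'$ with $z>z_1$ that is created after stage $t_1$. Let $s>t_1$ be the stage at which $\mu_s(z)|m$ first equals $\nu$. The memory of $z$ started as $\lambda$, so it changed in Step 5 of stage $s$. Hence $\mu_s(z)=\rho$ with $\rho|m=\nu$, and $\theta_s(v)\sqsupseteq_s\rho$ for some even $v>z$ in $Act_s$. Then $v>z_1$ and, since $\nu=\rho|m\preceq\rho$, (S1) gives $\theta_s(v)\sqsupseteq_s\nu=\mu_s(z_1)|m$. So $Av_m(z_1,s)$ holds: the later position has found the refill that $z_1$ asks for.

In both cases $z_1>m$, $Av_m(z_1,s)$ and $st_n(\theta_s(z_1),s)=\tau$ with $\theta_s(z_1)=\theta(z_1)$. So $\theta(z_1)\in N_m(\tau)$. $\square$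

**Lemma 12 (item 2).** Let $n=e+1$ and $m\ge\kappa_n$. For almost all $z\in Act_\infty$ that are even, or $2x+1$ with $x\notin\Delta_m$, $st_n(\theta(z))=\sigma_n$. Hence $W_e$ contains almost all (if $\sigma_n(e)=1$) or almost none (if $\sigma_n(e)=0$) of $\overline{\hat A}\setminus\Theta(\Delta_m)$.

*Proof.* Let $z\ge n$ be of this kind. If $z$ is even, $r_\infty(z)=z$. If $z=2x+1$ with $x\notin\Delta_m$, then $x\notin\Delta_i$ for all $i\le m$. So in all cases $r_\infty(z)\ge\min(z,m+1)\ge n$, and Lemma 10 gives $st_n(\theta(z))\ge\sigma_n$. Since $\Delta_{\kappa_n}\subseteq\Delta_m$, Lemma 11 excludes $>\sigma_n$ for almost all such $z$. The values $\theta(z)$ for these $z$ are exactly the elements of $\overline{\hat A}\setminus\Theta(\Delta_m)$. $\square$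

So item 2 holds for $V=W_e$ with $m_0=\kappa_{e+1}$.

## 8. Settled positions, and item 3

To compute $\Theta$ on $\Delta_i$ we need to recognize, at a finite stage, that the value at a position will never change again. The recognizable event is that the position has reached the true state, to the length it cares about.

**Definition 12 (settled).** Fix $i$ and let $F=\{x:2x+1\le\kappa_i\}$. For $x\in\Delta_{i,s}\setminus F$ and $z=2x+1\in Act_s$, call $x$ settled at $s$ if $st_r(\theta_s(z),s)\ge\sigma_r$ for $r=r_s(z)$.

Here $r\le i$, since $x\in\Delta_{i,s}$. For example, let $i=1$. As $\Delta_{0,s}=\emptyset$, we have $r=1$. If $\sigma_1=0$, every $x\in\Delta_{1,s}\setminus F$ with $2x+1\in Act_s$ is settled at once. If $\sigma_1=1$, such an $x$ is settled when the value at $2x+1$ has entered $W_0$.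

**Lemma 13 (item 3).** There is $t\ge s_i$ such that if $x$ is settled at $s\ge t$, then for all $u\ge s$, $x$ is settled at $u$ and $\theta_u(z)=\theta_s(z)$, where $z=2x+1$. Every $x\in\Delta_i\setminus F$ is settled at all large stages.

*Proof.* The last sentence is Lemma 10, applied at stages where $x\in\Delta_{i,s}$ and where $\theta_s(z)$, $r_s(z)$ and the state are final.

For the first sentence, choose $t\ge s_i$ such that after stage $t$ no position $<i$ acts and no element of $G_i$ changes position or is killed. This is possible by Lemma 8 and (M). Let $x$ be settled at $u\ge t$. Since $u\ge s_i$, we have $x\in\Delta_i$, so $x\notin A$ and $x\in\Delta_{i,u'}$ for all $u'\ge u$. By (V), at stage $u+1$ the value at $z$ could change only in two ways.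

* *$z$ is the donor for an acting $z'$.* Then $Av_{z'}(z,u)$, so $x\notin\Delta_{z',u}$. Since $x\in\Delta_{i,u}\subseteq\Delta_{j,u}$ for all $j\ge i$, we get $z'<i$. This is excluded by the choice of $t$.
* *$z$ acts.* It receives $y'=\theta_u(q)$ with $Av_z(q,u)$, $q>z>\kappa_i$, and $st_r(y',u)>st_r(\theta_u(z),u)\ge\sigma_r$ for $r=r_u(z)\le i$. So $st_i(y',u)>\sigma_i$. By (2), $Av_{\kappa_i}(q,u)$ holds, and $q>\kappa_i$, so $y'\in G_i$. But $y'$ changes position at stage $u+1$. This is excluded.

So the value does not change. For $u\ge s_i$ the number $r_u(z)$ is nonincreasing: it is determined by the $\Delta_{j,u}$ with $j\le i$, and $s_j\le s_i$. States are nondecreasing, and by (S3) the inequality defining "settled" passes to shorter lengths, since $\sigma_r|r'=\sigma_{r'}$. So $x$ is settled at $u+1$, and we continue by induction. $\square$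

Hence $\Theta\restriction(\Delta_i\setminus F)$ is partial computable: wait for $x\in\Delta_{i,s}$ to be settled at some $s\ge t$, and output $\theta_s(2x+1)$. Only the finite information $\sigma_0,\dots,\sigma_i,t,F$ is needed, and it may depend on $i$ in a noncomputable way. As $F$ is finite, $\Theta\restriction\Delta_i$ is partial computable. Now let $D\subseteq\Delta_i$. If $D$ is c.e., so is its image $\Theta(D)$. If $\Theta(D)$ is c.e., then, since $\Theta$ is injective, $D$ is the set of $x$ for which some $(x,y)$ with $y\in\Theta(D)$ is in the graph of $\Theta\restriction\Delta_i$, and so $D$ is c.e. This is item 3.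

## 9. Computable sets inside $\Delta_i$, and item 4

First we go from $D$ to $\Theta(D)$. We must enumerate $\overline{\Theta(D)}$, and the danger is that a number we enumerate ends up at a position of $D$. By (M) it can only move down, so we wait until all smaller positions of $D$ are settled.

**Lemma 14.** Let $D\subseteq\Delta_i$ be computable. Then $\Theta(D)$ is computable.

*Proof.* Let $W_j=\overline D$, and take $F,t$ from Lemma 13 for this $i$.

**Step 1: enumerating the values that are safe.** For $s\ge t$ let $l_s\le s$ be largest such that every $x<l_s$ with $x\notin F$ is in $W_{j,s}$, or is in $D\cap\Delta_{i,s}$ and settled at $s$. Every $x\notin F$ is either in $W_{j,s}$ for all large $s$, or in $D\subseteq\Delta_i$ and then in $\Delta_{i,s}$ and settled at all large $s$. So $l_s\to\infty$. Let $\hat B$ be the c.e. set of all $y$ such that for some $s\ge t$, $y=\theta_s(q)$ with $q\in Act_s$, $q<2l_s$, and either $q$ is even, or $q=2x+1$ with $x\notin F$ and $x\in W_{j,s}$.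

**Step 2: $\hat B\cap\Theta(D\setminus F)=\emptyset$.** This says that no wrong number is enumerated, apart from $F$. Let $y\in\hat B$ via $s,q$, and suppose $y=\Theta(x')$ with $x'\in D\setminus F$; put $q'=2x'+1$. By (M), $q'\le q$. Also $q'\ne q$, since $x'\notin W_j$. So $q'<q<2l_s$, hence $x'<l_s$. Since $x'\notin W_j$, $x'$ is settled at $s\ge t$. Then $\Theta(x')=\theta_s(q')\ne\theta_s(q)=y$, a contradiction.

**Step 3: enough numbers are enumerated.** Let $y\notin\hat A\cup\Theta(\Delta_i)\cup\Theta(F\setminus A)$. Then $y=\theta(q)$ with $q$ even, or with $q=2x+1$ and $x\notin\Delta_i\cup F$, so that $x\notin D$ and $x\in W_j$. Taking $s$ large, we get $y\in\hat B$.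

The set $\Theta(D)$ is disjoint from $\hat A$ and from $\Theta(\Delta_i\cap W_j)$, and it meets $\hat B$ only in the finite set $\Theta(D\cap F)$. So, modulo a finite set, $\overline{\Theta(D)}$ equals $\hat A\cup\Theta(\Delta_i\cap W_j)\cup\hat B$, which is c.e. by item 3. Also $\Theta(D)$ is c.e. by item 3. $\square$

Now we go back from $\Theta(D)$ to $D$. This is where the refilling rule is used: once a position has remembered the true state, its value stays in the right set.

**Lemma 15.** Let $D\subseteq\Delta_i$ be c.e. with $\Theta(D)$ computable. Then $D$ is computable.

*Proof.* Let $W_e=\overline{\Theta(D)}$, $n=e+1$, $M=\max(i,\kappa_n)$. The infinite set $E$ is contained in $W_e$ and disjoint from $\Theta(\Delta_M)$. So $W_e$ contains infinitely many elements of $\overline{\hat A}\setminus\Theta(\Delta_M)$, and Lemma 12 gives $\sigma_n(e)=1$. Choose $t$ such that after stage $t$ no position $<n$ acts and no element of $G_n$ changes position or is killed.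

**Step 1: enumerating candidates for $\overline D$.** Let $B$ be the c.e. set of $x$ with $2x+1>\kappa_n$ such that for some $s\ge t$, with $q=2x+1\in Act_s$,
$$\mu_s(q)\succeq\sigma_n,\qquad st_n(\theta_s(q),s)\ge\sigma_n,\qquad\theta_s(q)\in W_{e,s}.$$

**Step 2: almost every $x\notin A\cup\Delta_M$ is in $B$.** This says that $B$ is large enough. Let $q=2x+1>\kappa_n\ge n$. By Lemma 12, for almost all such $x$ we have $st_n(\theta(q))=\sigma_n$, and so $\theta(q)\in W_e$, because $\sigma_n(e)=1$. Take an even $v>q$. By Lemma 10, $st_n(\theta(v))\ge\sigma_n$, since $r_\infty(v)=v>n$. So at all large stages $s$, Step 5 of the construction applies with $\rho=\sigma_n=st_n(\theta_s(q),s)$ and this $v$, and $\mu_s(q)\succeq\sigma_n$. Hence $x\in B$.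

**Step 3: if $x\in B\setminus A$, then $\Theta(x)\in W_e$.** This says that $B$ contains no wrong number. Let $x\in B\setminus A$ via $s$, and $q=2x+1$. I show by induction on $u\ge s$ that
$$st_n(\theta_u(q),u)\ge\sigma_n\quad\text{and}\quad\theta_u(q)\in W_{e,u}.\tag{3}$$
Note that $\mu_u(q)\succeq\mu_s(q)\succeq\sigma_n$. If the value does not change at stage $u+1$, then (3) persists. Otherwise, by (V), there are two cases.

* *$q$ is the donor for an acting $z'$.* Then $z'\ge n$ by the choice of $t$. The new value is $\theta_u(v)$ with $v>q>\kappa_n$ even and $\theta_u(v)\sqsupseteq_u\mu_u(q)|z'$. By (S2), $\mu_u(q)|z'\succeq\sigma_n|z'=\sigma_n$, so (S1) gives $st_n(\theta_u(v),u)\ge\sigma_n$. If it were $>\sigma_n$, then $\theta_u(v)\in G_n$, since $v>\kappa_n$ is even and hence $Av_{\kappa_n}(v,u)$; but $\theta_u(v)$ changes position after stage $t$, a contradiction. So the state equals $\sigma_n$, whose bit $e$ is $1$, and $\theta_u(v)\in W_{e,u}$.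
* *$q$ acts.* The new value is $y'=\theta_u(q')$ with $Av_q(q',u)$, $q'>q>\kappa_n$, and $st_r(y',u)>st_r(\theta_u(q),u)$ for $r=r_u(q)$. If $r\ge n$, then $st_n(y',u)\ge st_n(\theta_u(q),u)\ge\sigma_n$ by (S3). If $r<n$, then $st_n(y',u)>st_n(\theta_u(q),u)\ge\sigma_n$, again by (S3). If $st_n(y',u)>\sigma_n$, then, as $Av_q(q',u)$ implies $Av_{\kappa_n}(q',u)$ by (2), $y'\in G_n$ changes position after stage $t$, a contradiction. So $st_n(y',u)=\sigma_n$ and $y'\in W_{e,u}$.

In both cases (3) holds at $u+1$, since states and the sets $W_{e,u}$ do not decrease. For large $u$, (3) gives $\Theta(x)\in W_e$.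

**Step 4: $\overline D$ is c.e.** By Step 3, and since $D\cap A=\emptyset$, we have $B\cap D=\emptyset$: an $x\in B\cap D$ would have $\Theta(x)\in W_e=\overline{\Theta(D)}$. Any $x\in\Delta_M$ with $x\notin D\cup A$ has $\Theta(x)\in W_e$, since $\Theta$ is injective. So by Step 2,
$$\overline D=^*A\cup B\cup\{x\in\Delta_M:\Theta(x)\in W_e\}.$$
The right side is disjoint from $D$, and it is c.e. by item 3. As $D$ is c.e., $D$ is computable. $\square$

Lemmas 14 and 15 give item 4. Proposition 6 is proved, and with it Theorems 2 and 3 and hence Theorem 1: the orbit of every noncomputable $\mathcal D$-maximal set contains a complete set. $\blacksquare$
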